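\title{Soluble group algebras with simple, directly finite, non-Artinian maximal quotient rings}

\begin{abstract}
Let $K$ be a field and $G$ a soluble group such that $KG$ is prime and nonsingular. We show that the maximal right quotient ring $Q(KG)$ can be simple and directly finite without being Artinian. For every field $K$ this happens for the metabelian group $G=\mathbb Z\wr\bigl(\bigoplus_{\aleph_1}C_2\bigr)$. More generally, for an infinite locally finite group $C$ and a nontrivial torsion-free abelian group $A$, the ring $Q(K[A\wr C])$ is simple and not Artinian, and it is directly finite exactly when $A\wr C$ is uncountable. Uncountability cannot be avoided: if a prime right nonsingular algebra of countable dimension has a simple maximal right quotient ring, then that quotient ring is Artinian or directly infinite.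
\end{abstract}


\section{The question and the answer}\label{sec:question}

\subsection*{The question}
A submodule of a module is \emph{essential} if it meets every nonzero submodule nontrivially; a right ideal $E$ of a ring $S$ is essential if it is essential in $S_S$. The \emph{right singular ideal} of $S$ is
\[
Z(S_S)=\{x\in S: xE=0\text{ for some essential right ideal }E\},
\]
and $S$ is \emph{right nonsingular} if $Z(S_S)=0$; it is \emph{nonsingular} if it is right and left nonsingular. For a right nonsingular ring $S$, the \emph{maximal right quotient ring} $Q(S)$ is the injective hull of $S_S$ with its natural ring structure. It is a (von Neumann) regular, right self-injective ring. For a commutative domain it is the field of fractions.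

A ring $Q$ is \emph{directly finite} if $xy=1$ implies $yx=1$ for $x,y\in Q$, and \emph{directly infinite} otherwise. If $xy=1$, then $e=yx$ is idempotent and left multiplication by $y$ is an isomorphism $Q\to eQ$ of right modules. Conversely, if $\varphi:Q\to eQ$ is an isomorphism with $e=e^2\ne1$, put $y=\varphi(1)$ and $x=\varphi^{-1}(e)$; then $yx=\varphi(x)=e$ and $xy=\varphi^{-1}(ey)=\varphi^{-1}(y)=1$. So $Q$ is directly infinite precisely when $Q_Q$ is isomorphic to a proper direct summand of itself. We say that $Q$ is of type $SP(\infty)$ if it is simple, directly finite and not Artinian.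

Let $K$ be a field and $G$ a soluble group with $KG$ prime and right nonsingular. It is known, and quoted in \cite{MQR}, that $Q(KG)$ is then simple and right self-injective. Hence $Q(KG)$ is either
\begin{enumerate}
\item[(i)] simple Artinian, or
\item[(ii)] simple and directly infinite, or
\item[(iii)] of type $SP(\infty)$.
\end{enumerate}
If $G$ is a nontrivial torsion-free abelian group, then $Q(KG)$ is a field, so (i) occurs. If $G$ is an infinite locally finite soluble group with $KG$ prime and nonsingular, then $Q(KG)$ is known to be simple and directly infinite, so (ii) occurs. The problem posed in \cite{MQR} is whether (iii) occurs: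
\begin{quote}
Are there a field $K$ and a soluble group $G$ such that $KG$ is prime and nonsingular and $Q(KG)$ is simple, directly finite and not Artinian?
\end{quote}

\subsection*{What one would guess}
Let $S$ be right nonsingular, $Q=Q(S)$, and $J$ an essential right ideal of $S$. By injectivity, an embedding $JQ\to Q$ of right $Q$-modules extends to left multiplication by some $q\in Q$. If the image of $JQ$ misses some nonzero right ideal of $Q$, it follows that $Q$ is directly infinite (see Step 5 in Section~\ref{sec:countable}). So the question is how much room an essential right ideal needs. In the examples below, $Q(KG)=Q(R)$ for a ring $R$ that is a directed union of matrix rings over fields, and a normalized matrix rank $N$ measures room. In a single matrix ring the only essential right ideal is the whole ring. In an infinite union, an essential right ideal might be the sum of infinitely many pieces whose total rank is small. The proof of Theorem~\ref{thm:B} shows that for prime right nonsingular algebras of countable dimension without uniform right ideals there is always an essential right ideal that leaves room. Countable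 groups therefore suggest the answer ``no''. For uncountable groups the answer turns out to be ``yes''.

\subsection*{Results}
For groups $A$ and $C$ let $A\wr C=A^{(C)}\rtimes C$ be the restricted wreath product, where $A^{(C)}$ is the group of finitely supported functions $C\to A$. The group of order two is denoted by $C_2$.

\begin{theorem}\label{thm:A}
Let $K$ be any field, $C$ an infinite locally finite group, $A\ne1$ a torsion-free abelian group, and $G=A\wr C$. Then $KG$ is prime and nonsingular, and $Q=Q(KG)$ is simple and not Artinian. Moreover:
\begin{enumerate}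
\item[(1)] if $G$ is uncountable (that is, if $A$ or $C$ is uncountable), then $Q$ is directly finite, so $Q$ is of type $SP(\infty)$;
\item[(2)] if $G$ is countable, then $Q$ is directly infinite.
\end{enumerate}
If $C$ is soluble, so is $G$; if $C$ is abelian, then $G$ is metabelian.
\end{theorem}

A right ideal is \emph{uniform} if it is nonzero and any two nonzero right ideals contained in it have nonzero intersection.

\begin{theorem}\label{thm:B}
Let $S$ be a prime right nonsingular $K$-algebra with $\dim_KS\le\aleph_0$. If $S$ has no uniform right ideal, then $Q(S)$ is directly infinite. Consequently, whether or not $S$ has a uniform right ideal, $Q(S)$ is never of type $SP(\infty)$. In particular, if $G$ is a countable group and $KG$ is prime and right nonsingular, then $Q(KG)$ is not of type $SP(\infty)$.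
\end{theorem}

\begin{corollary}\label{cor:answer}
For every field $K$ and every uncountable cardinal $\kappa$ there is a metabelian group $G$ of cardinality $\kappa$ such that $KG$ is prime and nonsingular and $Q(KG)$ is of type $SP(\infty)$, namely $G=\mathbb Z\wr\bigl(\bigoplus_\kappa C_2\bigr)$. For countable soluble $G$ with $KG$ prime and right nonsingular, only cases {\rm(i)} and {\rm(ii)} occur.
\end{corollary}

The first statement is Theorem~\ref{thm:A}(1) with $A=\mathbb Z$ and $C=\bigoplus_\kappa C_2$; the second combines Theorem~\ref{thm:B} with the trichotomy above, which is not used anywhere else.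

\subsection*{Plan}
Section~\ref{sec:background} recalls standard facts. Section~\ref{sec:matrix} replaces $KG$ by a union $R$ of matrix rings. Section~\ref{sec:rank} introduces the rank function and reduces direct finiteness of $Q$ to the statement that every essential right ideal of $R$ has rank $1$. To prove that statement one must, given a right ideal of rank less than $1$, find a nonzero right ideal that meets it trivially. The tool is a general position result for subspaces of Galois extensions, proved in Section~\ref{sec:genpos} and illustrated there by two small cases; it is applied in Section~\ref{sec:uncountable}. Section~\ref{sec:countable} proves Theorem~\ref{thm:B} and Theorem~\ref{thm:A}(2).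

\section{Background}\label{sec:background}

Rings have a unit element. A family of right ideals is \emph{independent} if its sum is direct.

\subsection*{Regular rings}
A ring $T$ is \emph{regular} if for each $x\in T$ there is $y\in T$ with $xyx=x$. Every finitely generated right ideal of a regular ring $T$ is generated by an idempotent, hence is a projective module and a direct summand of $T_T$. By the modular law it is also a direct summand of every right ideal containing it. A module epimorphism $X\to V$ onto a finitely generated right ideal $V$ splits, so $V$ embeds in $X$. We write $X\lesssim Y$ for ``$X$ embeds in $Y$'' and $nX$ for the direct sum of $n$ copies of $X$.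

A regular ring is right nonsingular: if $xE=0$ with $E$ an essential right ideal and $xyx=x$, then $yx$ is idempotent and $E\subseteq(1-yx)T$, so $E\cap yxT=0$; hence $yx=0$ and $x=xyx=0$. By symmetry it is left nonsingular.

\subsection*{Maximal quotient rings}
Let $S$ be right nonsingular and $Q=Q(S)$. Then $S_S$ is essential in $Q_S$, and $Q_S$ is injective. We use the following facts.

\begin{enumerate}
\item[(a)] Every nonzero right ideal of $Q$ meets $S$ nontrivially, being a nonzero $S$-submodule of $Q$.
\item[(b)] For $q\in Q$ the right ideal $\{r\in S:qr\in S\}$ is essential in $S$. If $qE=0$ with $E$ an essential right ideal of $S$, then $q=0$.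
\item[(c)] Let $I$ be a right ideal of $S$ and $0\ne y=\sum_j i_jq_j\in IQ$ (a finite sum with $i_j\in I$, $q_j\in Q$). If $E$ is an essential right ideal of $S$ with $q_jE\subseteq S$ for all $j$, then $0\ne yE\subseteq I$. Such $E$ exist, so $I_S$ is essential in $(IQ)_S$.
\item[(d)] Let $T\supseteq S$ be a right self-injective ring such that $S_S$ is essential in $T_S$. Then $T\cong Q(S)$ by a ring isomorphism that is the identity on $S$.
\end{enumerate}

\begin{proof}[Proof of {\rm(b)--(d)}]
(b) The right ideal is the preimage of the essential submodule $S$ of $Q$ under the homomorphism $S\to Q$, $r\mapsto qr$, and preimages of essential submodules are essential. If $qE=0$ and $q\ne0$, choose $r\in S$ with $0\ne qr\in S$. Then $qr$ annihilates the essential right ideal $\{s\in S:rs\in E\}$, so $qr\in Z(S_S)=0$, a contradiction.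

(c) By (b), $yE\ne0$, and $yE\subseteq\sum_j i_jS\subseteq I$. By (b) again, the intersection of the right ideals $\{r\in S:q_jr\in S\}$ can serve as $E$.

(d) Since $Q(S)_S$ is injective, the inclusion $S\to Q(S)$ extends to an $S$-homomorphism $\varphi:T\to Q(S)$. Its kernel meets $S$ trivially, so $\varphi$ is injective by essentiality. Let $t,t'\in T$. The right ideal $E=\{s\in S:t's\in S\}$ is essential, as in (b), and for $s\in E$
\[
\varphi(tt')s=\varphi(t\cdot t's)=\varphi(t)\,t's=\varphi(t)\varphi(t's)=\varphi(t)\varphi(t')s .
\]
By (b), $\varphi(tt')=\varphi(t)\varphi(t')$, so $\varphi$ is a ring embedding. View $Q(S)$ as a right $T$-module via $\varphi$. As $T$ is right self-injective, $Q(S)=\varphi(T)\oplus X$ for some $T$-submodule $X$. Then $X$ is an $S$-submodule with $X\cap S=0$, so $X=0$.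
\end{proof}

\subsection*{Two facts from Galois theory}
\emph{Dedekind's lemma}: distinct homomorphisms from a field $F_1$ to a field $F_2$ are linearly independent over $F_2$. \emph{Artin's theorem}: if a finite group $L$ acts faithfully on a field $F$ with fixed field $F^L$, then $[F:F^L]=|L|$.

\section{From the group algebra to a union of matrix rings}\label{sec:matrix}

From here to the end of Section~\ref{sec:uncountable}, $K$, $C$, $A$ and $G=A\wr C$ are as in Theorem~\ref{thm:A}. Put $B=A^{(C)}$. For $a\in A$ and $c\in C$ let $a_c\in B$ be the function with value $a$ at $c$ and $1$ elsewhere. The group $C$ acts on $B$ by $d(a_c)=a_{dc}$.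

Since $B$ is torsion-free abelian, $KB$ is a domain; let $F$ be its field of fractions. The action of $C$ on $F$ is faithful because $A\ne1$. Let
\[
R=F*C=\bigoplus_{c\in C}Fc,\qquad cf=c(f)\,c\quad(f\in F,\ c\in C),
\]
be the skew group ring. It contains $KG=\bigoplus_cKB\,c$.

\begin{lemma}\label{lem:fractions}
For every $x\in R$ there is $0\ne s\in KB$ with $xs\in KG$. Every element of $R$ has the form $rs^{-1}$ and the form $s'^{-1}r'$ with $r,r'\in KG$ and $0\ne s,s'\in KB$. In particular $KG$ is essential in $R_{KG}$.
\end{lemma}

\begin{proof}
Write $x\in R$ as $\sum_c c\,h_c$ with $h_c\in F$, and let $s$ be a common denominator of the $h_c$. Then $xs\in KG$, and $xs\ne0$ if $x\ne0$ because $s$ is a unit of $R$. Writing coefficients on the left gives the other form.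
\end{proof}

For a finite subgroup $H\le C$ put $R_H=F*H$. It acts on $F$ by $(fh)(v)=f\,h(v)$.

\begin{lemma}\label{lem:matrix}
For each finite $H\le C$ we have $R_H=\operatorname{End}_{F^H}(F)\cong M_{|H|}(F^H)$. The ring $R$ is the directed union of the rings $R_H$. It is regular and simple, hence right and left nonsingular.
\end{lemma}

\begin{proof}
The action is by $F^H$-linear maps, and it is faithful by Dedekind's lemma. By Artin's theorem $[F:F^H]=|H|$, so $R_H$ and $\operatorname{End}_{F^H}(F)$ both have dimension $|H|^2$ over $F^H$, and they coincide. Since $C$ is locally finite, each element of $R$ lies in some $R_H$, and any two of the $R_H$ lie in a third. Each $R_H$ is regular and simple, hence so is $R$: a nonzero ideal of $R$ meets some $R_H$ nontrivially and so contains $1$.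
\end{proof}

\begin{proposition}\label{prop:prelim}
The algebra $KG$ is prime and nonsingular, and $Q(KG)=Q(R)$. This ring is simple and not Artinian.
\end{proposition}

\begin{proof}
\emph{Nonsingular.} Let $xE=0$ with $x\in KG$ and $E$ an essential right ideal of $KG$. Then $ER$ is essential in $R$: for $0\ne y\in R$ take $s\in KB$ with $0\ne ys\in KG$; then $ys\,KG\cap E\ne0$. Since $x\,ER=0$ and $R$ is right nonsingular, $x=0$. The involution $g\mapsto g^{-1}$ of $KG$ gives left nonsingularity.

\emph{Prime.} Let $I\ne0$ be an ideal of $KG$. We show that $RI\subseteq IR$. First let $y\in I$ and $0\ne s\in KB$. Choose a finite $H\le C$ with $y\in(KB)H$ and put $\hat s=\prod_{h\in H}h(s)$. This element is $H$-invariant, so it commutes with $y$. As $\hat s/s\in KB$,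
\[
s^{-1}y=(\hat s/s)\,\hat s^{-1}y=(\hat s/s)\,y\,\hat s^{-1}\in IR .
\]
A general element of $R$ is $s^{-1}r$ with $r\in KG$, and $s^{-1}ry\in IR$ because $ry\in I$. So $IR$ is a nonzero two-sided ideal of the simple ring $R$, and $IR=R$. If $xI=0$ with $x\in KG$, then $xR=xIR=0$ and $x=0$. Thus $KG$ is prime.

\emph{$Q(KG)=Q(R)$.} By (d), applied to $KG\subseteq Q(R)$, it suffices that $KG$ is essential in $Q(R)_{KG}$. Let $0\ne q\in Q(R)$. Choose $r\in R$ with $0\ne qr\in R$ and write $r=r's'^{-1}$ with $r'\in KG$, $0\ne s'\in KB$. Then $qr'=qrs'$ is a nonzero element of $R$. By Lemma~\ref{lem:fractions} there is $s\in KB$ with $0\ne qr's\in KG$, and $r's\in KG$.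

\emph{Simple, not Artinian.} By (a) a nonzero ideal of $Q(R)$ meets $R$ in a nonzero ideal of $R$, so it contains $1$. Since $C$ is infinite and locally finite, the orders $|H|$ are unbounded. So $Q(R)$ contains arbitrarily large finite sets of nonzero orthogonal idempotents, namely diagonal matrix units of the $R_H$, and is not Artinian.
\end{proof}

From now on $Q=Q(KG)=Q(R)$. In this section, infinitude of $C$ was needed only for the last point: if $C$ were finite, $R$ would be a matrix ring over $F^C$ and equal to its quotient ring.

\section{The rank function}\label{sec:rank}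

Right ideals of $R_H=\operatorname{End}_{F^H}(F)$ correspond to subspaces of $F$. We record what we need of this dictionary. For $x\in R_H$ write $xF$ for the image of $x$ acting on $F$; it is an $F^H$-subspace.

\begin{lemma}\label{lem:dictionary}
Let $H\le C$ be finite and $x_1,\dots,x_k,x,y,w\in R_H$.
\begin{enumerate}
\item[(i)] If $x_1R_H+\dots+x_kR_H=wR_H$, then $x_1F+\dots+x_kF=wF$.
\item[(ii)] $xR_H\cap yR_H=0$ if and only if $xF\cap yF=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) From $w=\sum x_ia_i$ and $x_i=wb_i$ with $a_i,b_i\in R_H$ we get both inclusions. (ii) An element of $xR_H\cap yR_H$ has image in $xF\cap yF$; if this is $0$, the element is $0$ by faithfulness. Conversely, let $0\ne v\in xF\cap yF$ and let $\pi\in\operatorname{End}_{F^H}(F)=R_H$ have image $vF^H$. A linear map with image in $xF$ factors through $x$, so $\pi\in xR_H$; likewise $\pi\in yR_H$. So $0\ne\pi\in xR_H\cap yR_H$.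
\end{proof}

For $x\in R_H$ put
\[
N(x)=\frac{\dim_{F^H}(xF)}{|H|}.
\]
If $H\le H'$ are finite, then $[F^H:F^{H'}]=|H'|/|H|$, so computing with $H'$ gives the same number. Thus $N$ is well defined on $R$. For a right ideal $J$ of $R$ put $N(J)=\sup_{x\in J}N(x)$.

\begin{lemma}\label{lem:rank}
Let $x,y,w\in R$.
\begin{enumerate}
\item[(N1)] $0\le N(x)\le1$; $N(x)=0$ if and only if $x=0$; $N(xy)\le\min(N(x),N(y))$. Hence $xR=yR$ implies $N(x)=N(y)$.
\item[(N2)] If $xR\cong yR$ as right modules, then $N(x)=N(y)$.
\item[(N3)] If $xR\cap yR=0$ and $wR=xR+yR$, then $N(x)+N(y)=N(w)\le1$.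
\end{enumerate}
\end{lemma}

\begin{proof}
(N1) The first two claims are immediate from faithfulness and $\dim_{F^H}F=|H|$. For the third, $xyF\subseteq xF$, and $xyF=x(yF)$ is a linear image of $yF$. If $xR=yR$, each of $x,y$ is a right multiple of the other.

(N2) Let $\varphi:xR\to yR$ be an isomorphism and $e$ an idempotent with $eR=xR$. Then $\varphi(x)=\varphi(ex)=\varphi(e)x$ generates $yR$, so $N(y)=N(\varphi(e)x)\le N(x)$ by (N1). The reverse inequality follows by symmetry.

(N3) Take $H$ with $x,y\in R_H$ and, by regularity of $R_H$, an element $w'\in R_H$ with $w'R_H=xR_H+yR_H$. Then $w'R=wR$, so $N(w')=N(w)$ by (N1). By Lemma~\ref{lem:dictionary}, $w'F=xF+yF$, and the sum is direct because $xR_H\cap yR_H=0$. Now compare dimensions.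
\end{proof}

The next proposition turns the problem into one about $R$ alone.

\begin{proposition}\label{prop:reduction}
If $N(J)=1$ for every essential right ideal $J$ of $R$, then $Q$ is directly finite.
\end{proposition}

\begin{proof}
Suppose $pq=1\ne qp$ in $Q$. Then $e=qp$ is idempotent, $e\ne1$, and $q=qpq=eq$, so $qQ\subseteq eQ$. Left multiplication by $q$ is injective. By (a) choose $0\ne z\in(1-e)Q\cap R$. By (b), $J=\{r\in R:qr\in R\}$ is an essential right ideal of $R$, so $N(J)=1$ and there is $y\in J$ with $N(y)>1-N(z)$. Now $qy\in R$ and $qyR\cong yR$, so $N(qy)=N(y)$ by (N2). Also $qyR\cap zR\subseteq eQ\cap(1-e)Q=0$. Since $R$ is regular, $qyR+zR$ is principal, and (N3) gives $N(y)+N(z)=N(qy)+N(z)\le1$, a contradiction.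
\end{proof}

\section{General position in a Galois extension}\label{sec:genpos}

Let $J$ be a right ideal of $R$ with $N(J)<1$. To show that $J$ is not essential, we look for $I=x\tau R$ with $0\ne x\in F$ and $\tau=\sum_{h\in H}h$ for a finite subgroup $H$, such that $I\cap J=0$. The trace $\tau:F\to F^H$ is $F^H$-linear and, by Dedekind's lemma, nonzero. So $\tau F=F^H$, and $x\tau$ has image $xF^H$ and rank $1/|H|$. By Lemma~\ref{lem:dictionary}, that $x\tau R_L$ meets a given finitely generated right ideal of $R_L$ trivially, for a finite subgroup $L\ge H$, means that $xF^H$ meets a certain subspace $W$ of $F$ only in $0$.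

\begin{example}[A group of order two]\label{ex:two}
Let $H=L=\{1,\sigma\}$ act faithfully on $F$ and stabilize a subfield $F'$. Let $W=wF^L$ with $0\ne w\in F'$, a line in the two-dimensional $F^L$-space $F$. Suppose $xF^L\cap W\ne0$. Then $x=wa$ with $a\in F^L$, so
\[
\sigma(x)\,w=\sigma(w)\,a\,w=\sigma(w)\,x .
\]
This is a nontrivial linear relation over $F'$ between $x$ and $\sigma(x)$. Hence if $x$ and $\sigma(x)$ are algebraically independent over $F'$, then $xF^L\cap W=0$. The lesson is that one should choose for $x$ a new variable, all of whose conjugates are independent of the coefficients of $J$.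
\end{example}

The difficulty in the general case is that $I$ and $J$ are right ideals of $R$, and testing whether they meet involves arbitrarily large $L$, while $x$ and $H$ must stay fixed. Then $xF^H$ has dimension $|L|/|H|$ over $F^L$, not $1$, and one linear relation no longer suffices.

\subsection*{Passing to functions on $L$}
Throughout the rest of this section $F'\subseteq F$ are fields and $L$ is a finite group acting on $F$ by automorphisms, stabilizing $F'$ and acting faithfully on $F'$. We write $F'^L$ for the fixed field $(F')^L$. For $g\in L$ let $\delta_g$ be the indicator function of $g$. Let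
\[
\Phi:F\to\operatorname{Map}(L,F),\qquad \Phi(v)(g)=g(v).
\]
This is a ring homomorphism, and it is $F^L$-linear. It is useful because it carries $F^H$ to functions constant on cosets.

\begin{lemma}\label{lem:phi}
\begin{enumerate}
\item[(i)] Every $F'^L$-basis of $F'$ is an $F^L$-basis of $F$. Families in $F'$ that are independent over $F'^L$ are independent over $F^L$.
\item[(ii)] For an $F^L$-subspace $U$ of $F$, $\dim_F\operatorname{span}_F\Phi(U)=\dim_{F^L}U$. For an $F'^L$-subspace $U'$ of $F'$, $\dim_{F'}\operatorname{span}_{F'}\Phi(U')=\dim_{F'^L}U'$.
\item[(iii)] For $F^L$-subspaces $U_1,U_2$ of $F$: $U_1\cap U_2=0$ if and only if $\operatorname{span}_F\Phi(U_1)\cap\operatorname{span}_F\Phi(U_2)=0$.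
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(u_j)$ be an $F'^L$-basis of $F'$; it has $|L|$ members by Artin's theorem. The square matrix $(g(u_j))_{g,j}$ is invertible over $F$: if $\lambda_g\in F$ and $\sum_g\lambda_gg(u_j)=0$ for all $j$, then $\sum_g\lambda_gg$ vanishes on $F'$. The elements of $L$ restrict to distinct homomorphisms $F'\to F$, so Dedekind's lemma gives $\lambda_g=0$ for all $g$. Hence the $\Phi(u_j)$ form an $F$-basis of $\operatorname{Map}(L,F)$.

If $\sum_ja_ju_j=0$ with $a_j\in F^L$, applying all $g\in L$ gives $\sum_ja_jg(u_j)=0$ for all $g$, so all $a_j=0$. Since $[F:F^L]=|L|$, the $u_j$ form an $F^L$-basis of $F$. A finite family in $F'$ is independent over $F'^L$ if and only if the rank of the matrix of its coordinates with respect to $(u_j)$ equals the number of its members, and the rank of a matrix does not change under field extension. This proves (i).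

In the same way, an $F^L$-independent family in $F$ and its image under $\Phi$ have the same coordinate matrix, over $F^L$ and $F$, with respect to $(u_j)$ and $(\Phi(u_j))$. So $\Phi$ carries $F^L$-independent families to $F$-independent ones. This proves the first part of (ii); the second is the first with $F$ replaced by $F'$. For (iii), apply (ii) to $U_1$, $U_2$ and $U_1+U_2$, noting that $\operatorname{span}_F\Phi(U_1+U_2)$ is the sum of the other two spans, and compare dimensions.
\end{proof}

Now fix the following data: a subgroup $H\le L$; an $F'^L$-subspace $W'$ of $F'$, with $W=F^LW'$ its $F^L$-span in $F$; and an element $x\in F$ such that the elements $t_g=g(x)$ $(g\in L)$ are algebraically independent over $F'$. Put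
\[
M=\operatorname{Map}(L,F'),\qquad \mathcal W=\operatorname{span}_{F'}\Phi(W')\subseteq M .
\]
By Lemma~\ref{lem:phi}(ii), $\dim_{F'}\mathcal W=\dim_{F'^L}W'$. Let $L/H$ be the set of left cosets.

\begin{lemma}\label{lem:criterion}
If there are $g_\beta\in\beta$ $(\beta\in L/H)$ such that the functions $\delta_{g_\beta}$ are linearly independent modulo $\mathcal W$, then $xF^H\cap W=0$.
\end{lemma}

\begin{proof}
For $v\in F^H$ the function $\Phi(v)$ is constant on left cosets, since $gh(v)=g(v)$ for $h\in H$. As $\dim_{F^L}F^H=|L|/|H|$, Lemma~\ref{lem:phi}(ii) shows that $\operatorname{span}_F\Phi(F^H)$ is the space of \emph{all} functions constant on left cosets. Since $\Phi(xv)=\Phi(x)\Phi(v)$ and $\Phi(x)(g)=t_g\ne0$, it follows that $\operatorname{span}_F\Phi(xF^H)$ has the basis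
\[
\theta_\beta(t)\quad(\beta\in L/H),\qquad\text{where }\ \theta_\beta(\lambda)=\sum_{g\in\beta}\lambda_g\delta_g\ \text{ for a tuple }\lambda=(\lambda_g)_{g\in L}\text{ in }F.
\]
Moreover $\operatorname{span}_F\Phi(W)=F\mathcal W$, the $F$-span of $\mathcal W$. By Lemma~\ref{lem:phi}(iii) we must show that the $\theta_\beta(t)$ are independent modulo $F\mathcal W$.

An $F'$-basis of $M/\mathcal W$ is also an $F$-basis of $\operatorname{Map}(L,F)/F\mathcal W$. With respect to it, the coordinates of $\theta_\beta(\lambda)$ are linear forms in $\lambda$ with coefficients in $F'$. First let $\lambda$ be the indicator of $\{g_\beta:\beta\in L/H\}$. Then $\theta_\beta(\lambda)=\delta_{g_\beta}$, and these are independent modulo $\mathcal W$ by hypothesis. So some minor of size $|L/H|$ of the coordinate matrix is nonzero at this $\lambda$, hence is a nonzero polynomial over $F'$ in the $\lambda_g$. As the $t_g$ are algebraically independent over $F'$, this minor is nonzero at $t$.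
\end{proof}

We have to choose one representative in each coset so that the chosen $\delta_g$ are independent modulo $\mathcal W$. For an arbitrary subspace of $M$ of the given dimension this may be impossible: if all functions supported on one coset $\beta$ lie in it, no choice works. What saves us is a symmetry of $\mathcal W$.

\begin{lemma}\label{lem:symmetry}
If $\Gamma\subseteq L$ and the functions $\delta_g$ $(g\in\Gamma)$ are independent modulo $\mathcal W$, then so are the functions $\delta_{dg}$ $(g\in\Gamma)$, for every $d\in L$.
\end{lemma}

\begin{proof}
For $d\in L$ and $\varphi\in M$ put $(\sigma_d\varphi)(g)=d\bigl(\varphi(d^{-1}g)\bigr)$. Then $\sigma_d$ is a bijection of $M$ with inverse $\sigma_{d^{-1}}$, it is additive, and $\sigma_d(\lambda\varphi)=d(\lambda)\sigma_d(\varphi)$ for $\lambda\in F'$. For $v\in F'$ we have $(\sigma_d\Phi(v))(g)=d\,d^{-1}g(v)=\Phi(v)(g)$, so $\sigma_d$ fixes $\Phi(W')$ pointwise and $\sigma_d\mathcal W=\mathcal W$. Also $\sigma_d\delta_g=\delta_{dg}$. If $\sum_{g\in\Gamma}\lambda_g\delta_{dg}\in\mathcal W$ with $\lambda_g\in F'$, applying $\sigma_{d^{-1}}$ gives $\sum_{g\in\Gamma}d^{-1}(\lambda_g)\delta_g\in\mathcal W$,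 so all $\lambda_g=0$.
\end{proof}

\begin{example}[A group of order four]\label{ex:four}
Let $|L|=4$, $|H|=2$, $L/H=\{\beta,\beta'\}$ and $\dim_{F'^L}W'=2$. Then $xF^H$ and $W$ are planes in a four-dimensional space. The $\delta_g$ span $M$, so there is a pair $\Gamma\subseteq L$ whose $\delta_g$ form a basis of the two-dimensional space $M/\mathcal W$. If $\Gamma$ meets both cosets, Lemma~\ref{lem:criterion} applies. Otherwise $\Gamma$ is one of the cosets. The other coset is a translate $d\Gamma$, so by Lemma~\ref{lem:symmetry} it gives a basis of $M/\mathcal W$ too. Pick any $g\in\beta$. The image of $\delta_g$ in $M/\mathcal W$ is nonzero, and since the $\delta_h$ $(h\in\beta')$ span $M/\mathcal W$, one of them is independent of $\delta_g$ modulo $\mathcal W$. Again Lemma~\ref{lem:criterion} applies.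
\end{example}

In general we translate $\Gamma$ in the same way, and the choice of representatives is made by Rado's theorem on independent transversals, which we prove for completeness.

\begin{lemma}[Rado]\label{lem:rado}
Let $(v_e)_{e\in E}$ be a finite family of vectors in a vector space, and for $P\subseteq E$ put $\operatorname{rk}(P)=\dim\operatorname{span}\{v_e:e\in P\}$. Let $(A_i)_{i\in I}$ be finitely many subsets of $E$, and put $A_X=\bigcup_{i\in X}A_i$ for $X\subseteq I$. If $\operatorname{rk}(A_X)\ge|X|$ for all $X\subseteq I$, then there are $e_i\in A_i$ such that $(v_{e_i})_{i\in I}$ is linearly independent.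
\end{lemma}

\begin{proof}
The function $\operatorname{rk}$ is monotone. It is also submodular,
\[
\operatorname{rk}(P\cup P')+\operatorname{rk}(P\cap P')\le\operatorname{rk}(P)+\operatorname{rk}(P'),
\]
because the span of $P\cup P'$ is the sum of the spans of $P$ and $P'$, and the span of $P\cap P'$ lies in their intersection.

Suppose some $A_j$ contains two elements $a\ne b$. We claim that $A_j$ can be replaced by $A_j\setminus\{a\}$ or by $A_j\setminus\{b\}$ without destroying the hypothesis. Only index sets containing $j$ are affected. So if the claim fails, there are $X,X'\subseteq I\setminus\{j\}$ such that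
\[
P=(A_j\setminus\{a\})\cup A_X\quad\text{and}\quad P'=(A_j\setminus\{b\})\cup A_{X'}
\]
satisfy $\operatorname{rk}(P)\le|X|$ and $\operatorname{rk}(P')\le|X'|$. Now $P\cup P'=A_j\cup A_{X\cup X'}$ and $P\cap P'\supseteq A_{X\cap X'}$, so
\[
|X|+|X'|\ge\operatorname{rk}(A_{X\cup X'\cup\{j\}})+\operatorname{rk}(A_{X\cap X'})\ge|X\cup X'|+1+|X\cap X'|,
\]
a contradiction. So we may delete elements until no $A_i$ has more than one element. Each $A_i$ is nonempty because $\operatorname{rk}(A_i)\ge1$, say $A_i=\{e_i\}$. Then $\operatorname{rk}(A_I)\ge|I|$ says that the $v_{e_i}$ are independent.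
\end{proof}

\begin{proposition}[General position]\label{prop:genpos}
With the data fixed before Lemma~\ref{lem:criterion}, if
\[
\dim_{F'^L}W'\le|L|-\frac{|L|}{|H|},
\]
then $xF^H\cap W=0$.
\end{proposition}

The bound is also necessary: by Lemma~\ref{lem:phi}(i), $xF^H$ and $W$ have dimensions $|L|/|H|$ and $\dim_{F'^L}W'$ in the $|L|$-dimensional $F^L$-space $F$. So the sum is direct whenever the dimensions allow it.

\begin{proof}
The functions $\delta_g$ span $M$, so there is $\Gamma\subseteq L$ such that the $\delta_g$ $(g\in\Gamma)$ form a basis of $M$ modulo $\mathcal W$. Then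
\[
|\Gamma|=|L|-\dim_{F'^L}W'\ge\frac{|L|}{|H|}.
\]
We apply Lemma~\ref{lem:rado} to the images of the $\delta_g$ $(g\in L)$ in $M/\mathcal W$ and to the subsets $\beta\in L/H$ of $L$. Let $X\subseteq L/H$ and let $\bar X\subseteq L$ be the union of the cosets in $X$, so $|\bar X|=|X|\,|H|$. For each $d\in L$, Lemma~\ref{lem:symmetry} shows that the $\delta_g$ with $g\in d\Gamma\cap\bar X$ are independent modulo $\mathcal W$; hence $\operatorname{rk}(\bar X)\ge|d\Gamma\cap\bar X|$. For each $\gamma\in\Gamma$ the element $d\gamma$ runs once through $L$ as $d$ does, so
\[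
\sum_{d\in L}|d\Gamma\cap\bar X|=|\Gamma|\,|\bar X| .
\]
Averaging over $d$,
\[
\operatorname{rk}(\bar X)\ge\frac{|\Gamma|\,|\bar X|}{|L|}=\frac{|\Gamma|\,|H|}{|L|}\,|X|\ge|X| .
\]
So Rado's condition holds, and there are $g_\beta\in\beta$ with the $\delta_{g_\beta}$ independent modulo $\mathcal W$. Lemma~\ref{lem:criterion} finishes the proof.
\end{proof}

\section{Uncountable groups}\label{sec:uncountable}

\begin{proposition}\label{prop:full}
If $G$ is uncountable, then $N(J)=1$ for every essential right ideal $J$ of $R$.
\end{proposition}

The rank of $J$ is a supremum of real numbers, so it is witnessed by countably many elements of $J$. They involve only countably many coordinates and elements of $A$, and an uncountable $G$ offers a variable $x$ independent of them.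

\begin{proof}
Let $J$ be a right ideal with $\rho:=N(J)<1$. We show that $J$ is not essential.

\emph{Step 1: a countably generated essential part.} Choose $x_1,x_2,\ldots\in J$ with $N(x_k)\to\rho$ and put $J_0=\sum_kx_kR$. Then $J_0$ is essential in $J$. Indeed, let $z\in J$ with $zR\cap J_0=0$. By regularity $zR+x_kR=wR$ with $w\in J$ (depending on $k$), and (N3) gives $N(z)+N(x_k)=N(w)\le\rho$ for every $k$. Letting $k\to\infty$ we get $N(z)=0$, so $z=0$. Consequently it suffices to find a nonzero right ideal $I$ of $R$ with $I\cap J_0=0$: then $(I\cap J)\cap J_0=0$ forces $I\cap J=0$.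

\emph{Step 2: the countable data.} Let $C_0\le C$ be a countably infinite subgroup with $x_k\in F*C_0$ for all $k$. Being locally finite, it is a union $C_0=\bigcup_nH_n$ of finite subgroups $H_0\le H_1\le\cdots$. The coefficients of the $x_k$ are countably many, and each is a fraction involving finitely many elements of $B$. So there are a countable set $T\subseteq C$ with $C_0T=T\supseteq C_0$ and a countable subgroup $1\ne A'\le A$ such that all these coefficients lie in
\[
F'=\operatorname{Frac}K[A'^{(T)}],
\]
where $A'^{(T)}\le B$ consists of the functions supported in $T$ with values in $A'$. The field $F'$ is $C_0$-stable because $C_0T=T$. The action of $C_0$ on it is faithful, because $d(a_1)=a_d$ for $1\ne a\in A'$ and $d\in C_0\subseteq T$.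

\emph{Step 3: the new variable.} Choose $1\ne a^*\in A$ and $c^*\in C$ as follows.
\begin{itemize}
\item If $C$ is uncountable, take $c^*\in C\setminus T$ and any $a^*\ne1$. Since $C_0T=T$, we have $dc^*\notin T$ for all $d\in C_0$.
\item If $C$ is countable, then $A$ is uncountable. The set $\{a\in A:a^n\in A'\text{ for some }n\ge1\}$ is countable, because $n$-th roots in the torsion-free abelian group $A$ are unique. Take $a^*$ outside this set, and $c^*=1$.
\end{itemize}
Let $x=a^*_{c^*}\in B\subseteq F$ and $t_d=d(x)=a^*_{dc^*}$ for $d\in C_0$. The positions $dc^*$ are distinct and $a^*$ has infinite order, so the $t_d$ freely generate a free abelian group $P\le B$. Moreover $P\cap A'^{(T)}=1$. In the first case the elements of $P$ are supported outside $T$. In the second, the nontrivial coordinates of $\prod_dt_d^{n_d}$ are among the powers $(a^*)^{n_d}$, and $(a^*)^{n_d}\in A'$ only if $n_d=0$. Hence $K[A'^{(T)}P]$ is a Laurent polynomial ring over $K[A'^{(T)}]$ in the variables $t_d$, and the $t_d$ $(d\in C_0)$ are algebraically independent over $F'$.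

\emph{Step 4: the right ideal $I$.} Fix $H=H_n$ with $|H|\ge1/(1-\rho)$; this is possible because $C_0$ is infinite. Let $\tau=\sum_{h\in H}h$ and $I=x\tau R\ne0$. As noted at the start of Section~\ref{sec:genpos}, $\tau F=F^H$ and $N(x\tau)=1/|H|\le1-\rho$; so the ranks leave room for $I$ beside $J_0$.

\emph{Step 5: $I\cap J_0=0$.} Suppose
\[
0\ne y=x\tau r=\sum_{k\le k_0}x_kr_k\qquad(r,r_k\in R).
\]
As a left $F*C_0$-module, $R=\bigoplus(F*C_0)c$ over representatives $c$ of the right cosets $C_0c$. Since $x\tau$ and the $x_k$ lie in $F*C_0$, we may compare components and keep a nonzero one; so we may assume $r,r_k\in F*C_0$. Then $r$ and all $r_k,x_k$ $(k\le k_0)$ lie in $R_L$ for some $L=H_m\ge H$. Put $W=\sum_{k\le k_0}x_kF$. Since $\tau rF\subseteq F^H$,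
\[
0\neq yF\subseteq xF^H\cap W .
\]
We check that Proposition~\ref{prop:genpos} applies to $F'\subseteq F$, $L$, $H$ and $x$. By Steps 2 and 3, $L\le C_0$ stabilizes $F'$ and acts faithfully on it, and the $t_g$ $(g\in L)$ are algebraically independent over $F'$. Let $W'=\sum_{k\le k_0}x_kF'$. As the coefficients of $x_k$ lie in the $L$-stable field $F'$, this is an $F'^L$-subspace of $F'$. Let $(u_j)$ be an $F'^L$-basis of $F'$. By Lemma~\ref{lem:phi}(i) it is an $F^L$-basis of $F$, so $x_kF=\sum_jx_k(u_j)F^L$ with $x_k(u_j)\in W'$. Thus $W=F^LW'$. Finally, write $\sum_{k\le k_0}x_kR_L=w'R_L$ with $w'\in R_L$. Then $w'\in J$ and $w'F=W$ by Lemma~\ref{lem:dictionary}(i), and with Lemma~\ref{lem:phi}(i)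
\[
\dim_{F'^L}W'=\dim_{F^L}W=|L|\,N(w')\le\rho|L|\le|L|-\frac{|L|}{|H|}.
\]
Proposition~\ref{prop:genpos} gives $xF^H\cap W=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, except part {\rm(2)}]
By Proposition~\ref{prop:prelim}, $KG$ is prime and nonsingular and $Q$ is simple and not Artinian. If $G$ is uncountable, $Q$ is directly finite by Propositions~\ref{prop:reduction} and~\ref{prop:full}, so it is of type $SP(\infty)$. Since $B$ is abelian and normal in $G$ with $G/B\cong C$, the last sentence of the theorem is clear.
\end{proof}

This answers the question of Section~\ref{sec:question}: case (iii) occurs, over every field and already for metabelian groups.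

\section{Countable dimension}\label{sec:countable}

Countability is used in one place in the proof of Theorem~\ref{thm:B}: we exhaust $S$ by a sequence of finite-dimensional subspaces $D_k$, and for each $k$ find a right ideal $J_k$ that meets $dS$ for every $0\ne d\in D_k$ and is so small that $J_kQ$ fits into a prescribed $k$-th slot of $Q$. The sum of the $J_k$ is then essential, although it fits into the sum of the slots.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S$ be as in the theorem, without uniform right ideals, and $Q=Q(S)$.

\emph{Step 1: $Q$ is prime and has no uniform right ideal.} By (a), nonzero ideals of $Q$ meet $S$ in nonzero ideals of $S$, and the product of two of these is nonzero; so $Q$ is prime. Suppose $U$ is a uniform right ideal of $Q$. By (a), $U\cap S\ne0$; we show that $U\cap S$ is uniform, contrary to hypothesis. Let $I,I'\subseteq U\cap S$ be nonzero right ideals of $S$. Since $U$ is uniform, there is $0\ne y\in IQ\cap I'Q$. Write $y=\sum i_jq_j=\sum i_j'q_j'$ with $i_j\in I$, $i'_j\in I'$, and choose an essential right ideal $E$ of $S$ with all $q_jE,q_j'E\subseteq S$. By (c), $0\ne yE\subseteq I\cap I'$.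

It follows that every nonzero right ideal $Y_0$ of $Q$ contains an infinite independent family of nonzero cyclic right ideals. Inductively choose nonzero right ideals $X_{i+1},Y_{i+1}\subseteq Y_i$ with $X_{i+1}\cap Y_{i+1}=0$; then $X_1,X_2,\dots$ are independent, and each can be replaced by a nonzero cyclic submodule.

\emph{Step 2: for $0\ne u\in Q$ and $n\ge1$ there is $0\ne z\in S$ with $n(zQ)\lesssim uQ$.} Let $a,b\in Q$ be nonzero. As $Q$ is prime there is $s\in Q$ with $w=bsa\ne0$. Then $wQ\subseteq bQ$. Also $wQ$ is the image of $aQ$ under left multiplication by $bs$, and it is projective, so $wQ\lesssim aQ$. Now take independent nonzero $a_1Q,\dots,a_nQ\subseteq uQ$. Starting with $w_1=a_1$ and applying the above to $b=w_i$ and $a=a_{i+1}$, we get nonzero $w_{i+1}$ with $w_{i+1}Q\subseteq w_iQ$ and $w_{i+1}Q\lesssim a_{i+1}Q$. Then $w_nQ\lesssim a_iQ$ for all $i$, so $n(w_nQ)\lesssim uQ$. Take $0\ne z\in w_nQ\cap S$.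

\emph{Step 3: for a finite-dimensional subspace $D\subseteq S$ and $0\ne u\in Q$ there is a finitely generated right ideal $J$ of $S$ with $JQ\lesssim uQ$ and $dS\cap J\ne0$ for all $0\ne d\in D$.} If $D=0$ take $J=0$. Otherwise let $d_1,\dots,d_s$ be a basis of $D$, $s\ge1$, and by Step 2 choose $0\ne z\in S$ with $s^2(zQ)\lesssim uQ$. Since $S$ is prime, for each $0\ne d\in D$ there is $r\in S$ with $drz\ne0$. So we can pick successively $r_1,\dots,r_t$, $t\le s$, such that the subspaces $\{d\in D:dr_1z=\dots=dr_iz=0\}$ strictly decrease to $0$. Put
\[
J=\sum_{i,j}d_jr_izS .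
\]
If $0\ne d\in D$, then some $dr_iz\ne0$, and $dr_iz\in dS\cap J$ because $d$ is a $K$-linear combination of the $d_j$. The finitely generated right ideal $JQ=\sum_{i,j}d_jr_izQ$ is an image of $st\le s^2$ copies of $zQ$, and it is projective. So $JQ\lesssim s^2(zQ)\lesssim uQ$.

\emph{Step 4: a small essential right ideal.} Write $S=\bigcup_{k\ge1}D_k$ with $D_1\subseteq D_2\subseteq\cdots$ of finite dimension. By Step 1 there is an independent family $u_0Q,u_1Q,u_2Q,\dots$ of nonzero right ideals of $Q$. By Step 3 choose, for $k\ge1$, finitely generated right ideals $J_k$ of $S$ with $J_kQ\lesssim u_kQ$ that meet $dS$ nontrivially for all $0\ne d\in D_k$. Then $J=\sum_kJ_k$ is essential in $S$, and by (a) $JQ$ is essential in $Q$.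

The right ideal $JQ$ embeds in $Q$ so that the slot $u_0Q$ stays free. To see this, put $M_0=0$ and $M_k=J_1Q+\dots+J_kQ$. As $M_{k-1}$ is a direct summand of $M_k$, we have $M_k=M_{k-1}\oplus J_k'$, where $J_k'\cong M_k/M_{k-1}$ is a projective image of $J_kQ$. So $J_k'\lesssim J_kQ\lesssim u_kQ$, and
\[
JQ=\bigcup_kM_k=\bigoplus_{k\ge1}J_k'\ \lesssim\ \bigoplus_{k\ge1}u_kQ\subseteq Q .
\]

\emph{Step 5: conclusion.} Since $Q$ is right self-injective, this embedding of $JQ$ into $Q$ extends to left multiplication by some $g\in Q$. It is injective on $Q$ because its kernel meets the essential right ideal $JQ$ trivially. Hence $g(JQ)$ is essential in $gQ$. As $g(JQ)\subseteq\bigoplus_{k\ge1}u_kQ$ meets $u_0Q$ trivially, also $gQ\cap u_0Q=0$, so $gQ\ne Q$. By regularity $gpg=g$ for some $p\in Q$. Then $g(pg-1)=0$ gives $pg=1$, while $gp\ne1$ because $gQ\ne Q$. So $Q$ is directly infinite.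

\emph{The consequences.} Let $S$ be any prime right nonsingular $K$-algebra with $\dim_KS\le\aleph_0$, and suppose $Q=Q(S)$ is of type $SP(\infty)$. By what has been proved, $S$ has a uniform right ideal $U$. Take $0\ne u\in U$. If $uQ=X\oplus Y$ with $X,Y\ne0$, then by (c), applied to $I=uS$, the right ideals $X\cap uS$ and $Y\cap uS$ of $S$ are nonzero, contradicting uniformity of $U$. So $uQ$ is indecomposable. Every nonzero cyclic submodule of $uQ$ is a direct summand of it, hence equal to it; so $uQ$ is a simple module. Then the right socle of $Q$, a two-sided ideal, is nonzero, hence equals the simple ring $Q$. So $Q$ is Artinian, a contradiction. Finally, $\dim_KKG=|G|\le\aleph_0$ for countable $G$.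
\end{proof}

The hypothesis on uniform right ideals cannot be dropped from the first statement: if $S=K$, then $Q(S)=K$ is directly finite.

\begin{proof}[Proof of Theorem~\ref{thm:A}{\rm(2)}]
If $G=A\wr C$ is countable, then $Q$ is simple and not Artinian by Proposition~\ref{prop:prelim}, and not of type $SP(\infty)$ by Theorem~\ref{thm:B}. So it is directly infinite.
\end{proof}

\begin{remark}
For countable $G=A\wr C$ as in Theorem~\ref{thm:A}, part (2) and Proposition~\ref{prop:reduction} show that $R$ has an essential right ideal $J$ with $N(J)<1$. So the conclusion of Proposition~\ref{prop:full} fails for every countable $G$ of this form. In its proof, uncountability enters only in Step 3, the choice of a variable $x$ independent of the countable data.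
\end{remark}

\begin{thebibliography}{1}
\bibitem{MQR} \emph{Maximal Quotient Rings}, \url{https://ir.canterbury.ac.nz/bitstream/handle/10092/8889/hannah_thesis.pdf?isAllowed=y&sequence=1}
\end{thebibliography}
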